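# A hyper-real field that is not an ultrapower of $\mathbb R$

Everything below is proved in ZFC. We write $\mathfrak c=2^{\aleph_0}$. For a linear order $K$, $\mathrm{cf}(K)$ is its cofinality, the least size of a cofinal subset. For $A,B\subseteq K$ we write $A\le B$ if $a\le b$ for all $a\in A$ and $b\in B$.

## Interpolating between small sets in a linear order

**Definition 1.** Let $\rho$ be an infinite cardinal. A linear order $K$ is *$\rho$-hyperconvex* if for all nonempty $A,B\subseteq K$ with $|A|,|B|\le\rho$ and $A\le B$ there is $x\in K$ with $A\le\{x\}\le B$. Equalities are allowed.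

Three small examples show what this asks for.

The order $\mathbb R$ is $\rho$-hyperconvex for every $\rho$: take $x=\sup A$, which exists because $A\neq\emptyset$ is bounded above by any element of $B\neq\emptyset$.

The order $\mathbb Q$ is not $\aleph_0$-hyperconvex: take $A=\{q:q<\sqrt2\}$ and $B=\{q:q>\sqrt2\}$. A rational $x$ between them would have to equal $\sqrt 2$.

A non-Archimedean ordered field cannot be hyperconvex for too large a cardinal.

**Observation 1.** If $K$ is an ordered field with an infinite element and $|K|\le\rho$, then $K$ is not $\rho$-hyperconvex. Let $A=\mathbb N$, and let $B$ be the set of elements larger than every $n\in\mathbb N$. Both sets are nonempty of size at most $\rho$, and $A\le B$. If $A\le\{x\}\le B$, then $x\ge n+1>n$ for all $n$, so $x\in B$. Then $x/2\in B$ too, and $x\le x/2$ contradicts $x>0$.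

Hyperconvexity is weaker than a saturation property in one important respect: both sets must be nonempty. If $B=\emptyset$ were allowed, with $x$ strictly above $A$, the cofinality would be forced to exceed $\rho$. As defined, the property says nothing about cofinality; the example $\mathbb R$ has cofinality $\aleph_0$.

Here is what the property is for. We build a field of the form $C(X)/\mathcal M$ that is $\mathfrak c$-hyperconvex while its cofinality is uncountable but at most $\mathfrak c$. Then we show that no ultrapower of $\mathbb R$ can combine these features. Cofinality and hyperconvexity depend only on the order, so the field we build is not isomorphic to an ultrapower even as an ordered set.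

## The fields $C(X)/\mathcal M$ and the ultrapowers among them

Let $X$ be a completely regular (Tychonoff) space and $C(X)$ the algebra of continuous real-valued functions on it. A *zero-set* is a set $f^{-1}(0)$ with $f\in C(X)$. For example, $\{f\le g\}$ is the zero-set of $\max(f-g,0)$. Finite intersections of zero-sets are zero-sets, and so are preimages of zero-sets under continuous maps. A *z-ultrafilter* is a maximal proper filter of zero-sets. For a maximal ideal $\mathcal M$ of $C(X)$ put $\mathcal A_{\mathcal M}=C(X)/\mathcal M$ and $Z[\mathcal M]=\{f^{-1}(0):f\in\mathcal M\}$. Then $\mathcal A_{\mathcal M}$ is a real-closed ordered field containing a canonical copy of $\mathbb R$, the classes of the constants. We use the following standard facts from Gillman–Jerison, *Rings of Continuous Functions*.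

- **(F1)** $\mathcal M\mapsto Z[\mathcal M]$ is a bijection from maximal ideals onto z-ultrafilters, and $f\in\mathcal M$ if and only if $f^{-1}(0)\in Z[\mathcal M]$.
- **(F2)** $f+\mathcal M\le g+\mathcal M$ if and only if $\{f\le g\}\in Z[\mathcal M]$.
- **(F3)** Every family of zero-sets with the finite intersection property (fip) lies in a z-ultrafilter.
- **(F4)** A zero-set not in a z-ultrafilter is disjoint from some member of it.

**Definition 2.** A *hyper-real field* is a field $K\ne\mathbb R$ that is isomorphic, by a map fixing $\mathbb R$, to some $\mathcal A_{\mathcal M}$ with $\mathcal M$ a maximal ideal of some $C(X)$. If $X=I$ is discrete, then $C(I)=\mathbb R^I$, $\mathcal U=Z[\mathcal M]$ is an ultrafilter on $I$, and $\mathcal A_{\mathcal M}=\mathbb R^I/\mathcal U$ is the ultrapower of $\mathbb R$ by $\mathcal U$. A hyper-real field is *called an ultrapower* if it is isomorphic, by an ordered-field isomorphism fixing $\mathbb R$, to some $\mathbb R^I/\mathcal U$.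

If $X$ is compact, no hyper-real field arises. The members of $Z[\mathcal M]$ are closed sets with the fip, so they have a common point $p$. Hence $\mathcal M\subseteq\{f:f(p)=0\}$, equality holds by maximality, and the quotient is $\mathbb R$ by evaluation at $p$.

The question, posed in "What are Super-real Fields?" (https://andrescaicedo.files.wordpress.com/2006/12/andres-eduardo-caicedo-what-are-super-real-fields-berkeley00.pdf), is whether there are hyper-real fields which are not ultrapowers, without extra assumptions. Assuming GCH, it is known that not every hyper-real field is an ultrapower. We show that ZFC alone suffices.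

**The field $\mathbb R^{\mathbb N}/u$ by hand.** Let $u$ be a nonprincipal ultrafilter on $\mathbb N$.

*Its cofinality satisfies $\aleph_0<\mathrm{cf}(\mathbb R^{\mathbb N}/u)\le\mathfrak c$.* Every real sequence lies below a sequence of natural numbers, so the classes of $m\in\mathbb N^{\mathbb N}$ are cofinal and the cofinality is at most $\mathfrak c$. Given $f_0,f_1,\dots\in\mathbb R^{\mathbb N}$, put $g(n)=\max_{i\le n}f_i(n)$. Then $f_i(n)\le g(n)$ for all $n\ge i$, hence $f_i\le g$ modulo $u$, because $u$ contains the cofinite sets. So $g+1$ is strictly above all $f_i$, and no countable set is cofinal.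

*It is $\aleph_0$-hyperconvex.* Let $A=\{a_0,a_1,\dots\}\le B=\{b_0,b_1,\dots\}$, repetitions allowed, with representatives denoted by the same letters. For $n\in\mathbb N$ let $m(n)$ be the largest $m\le n$ with $\max_{i\le m}a_i(n)\le\min_{j\le m}b_j(n)$. Put $x(n)=\max_{i\le m(n)}a_i(n)$, and $x(n)=0$ if there is no such $m$. For fixed $m$, the set $\{n\ge m:a_i(n)\le b_j(n)\text{ for all }i,j\le m\}$ is in $u$. On it $m(n)\ge m$, so $a_i(n)\le x(n)\le b_j(n)$ for $i,j\le m$.

*It is not $\mathfrak c$-hyperconvex.* It has at most $\mathfrak c$ elements, and an infinite element because its cofinality is uncountable. Observation 1 applies.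

So a $\mathfrak c$-hyperconvex field is certainly not $\mathbb R^{\mathbb N}/u$. For an ultrapower $\mathbb R^I/\mathcal U$ over an arbitrary index set this counting argument breaks down: nothing bounds $|\mathbb R^I/\mathcal U|$ by the cardinal $\rho$ in question, and Observation 1 is silent. A different obstruction is needed, one that sees the cofinality rather than the size.

## Cofinality against hyperconvexity: the two theorems

Recall that a *P-space* is a Tychonoff space in which every $G_\delta$ set is open. Discrete spaces are P-spaces. A nondiscrete one is $D\cup\{\infty\}$ with $D$ uncountable, points of $D$ isolated, and neighborhoods of $\infty$ the sets containing $\infty$ with countable complement. A countable intersection of such neighborhoods is again one, so $G_\delta$ sets are open. The singletons $\{d\}$ and the co-countable sets containing $\infty$ form a base of clopen sets, and the space is Hausdorff, hence Tychonoff.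

**Theorem 1 (existence).** Let $u$ be a nonprincipal ultrafilter on $\mathbb N$ and $\rho\ge\mathfrak c$ a cardinal. Put $\lambda=2^\rho$ and $X=\mathbb N\times[0,1]^\lambda$ ($\mathbb N$ discrete). There is a maximal ideal $\mathcal M$ of $C(X)$ such that $K=\mathcal A_{\mathcal M}$ is a hyper-real field which is $\rho$-hyperconvex and satisfies $\mathrm{cf}(K)=\mathrm{cf}(\mathbb R^{\mathbb N}/u)$. In particular $\aleph_0<\mathrm{cf}(K)\le\mathfrak c$.

**Theorem 2 (obstruction).** Let $Y$ be a P-space (e.g. a discrete space), $\mathcal N$ a maximal ideal of $C(Y)$, and suppose $\nu=\mathrm{cf}(C(Y)/\mathcal N)$ satisfies $\aleph_0<\nu\le\mathfrak c$. Then $C(Y)/\mathcal N$ is not $\nu$-hyperconvex.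

**Corollary.** The field $K$ of Theorem 1 is hyper-real and is not an ultrapower of $\mathbb R$. Thus ZFC proves the existence of a hyper-real field that is not an ultrapower.

**Proof of the Corollary from the two theorems.** Suppose $K\cong\mathbb R^I/\mathcal U$, even only as ordered sets. Then $\mathbb R^I/\mathcal U=C(I)/\mathcal N$ with $I$ discrete. Its cofinality $\nu=\mathrm{cf}(K)$ satisfies $\aleph_0<\nu\le\mathfrak c\le\rho$. It is $\rho$-hyperconvex, hence $\nu$-hyperconvex. This contradicts Theorem 2. $\square$

The hypothesis $\nu>\aleph_0$ in Theorem 2 cannot be dropped: for $Y$ a single point, $C(Y)/\mathcal N=\mathbb R$ has cofinality $\aleph_0$ and is hyperconvex for every cardinal.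

## Filling gaps with new coordinates: proof of Theorem 1

The mechanism is one formula. Suppose we have a space, a z-ultrafilter on it, and sets $A\le B$ of functions (modulo the z-ultrafilter) between which we want a new element. Fix $a_0\in A$ and $b_0\in B$, multiply the space by $[0,1]$ with coordinate $t$, and take
$$x=a_0+t\,(b_0-a_0). \tag{1}$$
Over a point $p$ where $a_0(p)\le b_0(p)$, the function $x$ takes every value in $[a_0(p),b_0(p)]$ as $t$ varies. So a larger z-ultrafilter can still choose any value it needs. The fiber $[0,1]$ is compact, so no new function becomes unbounded over a point of the old space, and this will keep the cofinality fixed. Formula (1) needs both $a_0$ and $b_0$, which is why Definition 1 asks for $A$ and $B$ to be nonempty.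

**Step 1: counting functions, so that all tasks fit in $\lambda$ stages.** We have $\lambda^\rho=2^{\rho\cdot\rho}=\lambda$, and $\mathrm{cf}(\lambda)>\rho$ by König's theorem. For ordinals $\beta\le\lambda$ let $X_\beta=\mathbb N\times[0,1]^\beta$, so $X_0=\mathbb N$ and $X_\lambda=X$. Let $\pi^\gamma_\beta:X_\gamma\to X_\beta$ be the projections ($\beta\le\gamma$); they are surjective. Let
$$C_\beta=\{f\circ\pi^\lambda_\beta:f\in C(X_\beta)\}\subseteq C(X).$$
Then $C_\beta\subseteq C_\gamma$ for $\beta\le\gamma$. We identify a function on $X_\beta$ with its lifts to $X_\gamma$, $\gamma\ge\beta$. The *lift* of a set $Z\subseteq X_\beta$ is $(\pi^\gamma_\beta)^{-1}[Z]$.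

A continuous function on $[0,1]^\lambda$ depends on countably many coordinates. Indeed, polynomials in finitely many coordinates form a subalgebra that contains the constants and separates points. By Stone–Weierstrass the function is a uniform limit of a sequence of them, and it depends only on the countably many coordinates that occur. Applying this to $f(n,\cdot)$ for each $n$, we see that every $f\in C(X)$ depends on a countable set $D\subseteq\lambda$ of coordinates. Two consequences follow.

First, $|C(X)|\le\lambda^{\aleph_0}\cdot\mathfrak c=\lambda$: there are at most $\lambda^{\aleph_0}$ choices of $D$, and for each $D$ at most $\mathfrak c$ continuous functions on the separable space $\mathbb N\times[0,1]^D$.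

Second, $f\in C_\alpha$ for some $\alpha<\lambda$. Put $\alpha=\sup\{\xi+1:\xi\in D\}$, which is below $\lambda$ because $\mathrm{cf}(\lambda)>\rho\ge\aleph_0$. Then $f$ is the lift of the continuous function $(n,p)\mapsto f(n,p^\frown 0)$, where $p^\frown0$ has all remaining coordinates $0$. Since $\mathrm{cf}(\lambda)>\rho$, any at most $\rho$ members of $C(X)$ lie in a common $C_\alpha$ with $\alpha<\lambda$.

There are at most $\lambda^\rho=\lambda$ pairs $(A,B)$ of nonempty subsets of $C(X)$ of size $\le\rho$. Using a bijection between $\lambda$ and $\lambda\times\lambda$, list them as $(A_\beta,B_\beta)_{\beta<\lambda}$ so that each pair occurs $\lambda$ times, hence for unboundedly many $\beta$.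

**Step 2: the recursion, which fills the gap $(A_\beta,B_\beta)$ at stage $\beta$ if it is one.** We define z-ultrafilters $\mathcal F_\beta$ on $X_\beta$ for $\beta\le\lambda$ such that the lift of each $Z\in\mathcal F_\beta$ to $X_\gamma$ is in $\mathcal F_\gamma$ whenever $\beta\le\gamma$.

*Start.* $\mathcal F_0=u$.

*Limit $\gamma$.* Consider all lifts to $X_\gamma$ of members of the $\mathcal F_\beta$, $\beta<\gamma$. Finitely many of them come from members of $\mathcal F_{\beta_1},\dots,\mathcal F_{\beta_n}$. With $\beta=\max\beta_i$, their lifts to $X_\beta$ are in $\mathcal F_\beta$ and have nonempty intersection. Since $\pi^\gamma_\beta$ is surjective, the lifts to $X_\gamma$ also meet. So the family has the fip, and by (F3) it extends to a z-ultrafilter $\mathcal F_\gamma$.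

*Successor $\beta+1$.* Call $\beta$ *active* if $A_\beta\cup B_\beta\subseteq C_\beta$ and $\{a\le b\}\in\mathcal F_\beta$ for all $a\in A_\beta$, $b\in B_\beta$. If $\beta$ is not active, the lifts of members of $\mathcal F_\beta$ have the fip by surjectivity, and $\mathcal F_{\beta+1}$ is any z-ultrafilter containing them. If $\beta$ is active, fix $a_0\in A_\beta$, $b_0\in B_\beta$, let $t$ be the last coordinate on $X_{\beta+1}=X_\beta\times[0,1]$, and put
$$x_\beta=a_0+t\,(b_0-a_0)\in C(X_{\beta+1}).$$
We claim that the lifts of members of $\mathcal F_\beta$, together with all sets $\{a\le x_\beta\}$ ($a\in A_\beta$) and $\{x_\beta\le b\}$ ($b\in B_\beta$), have the fip. Let $Z\in\mathcal F_\beta$, $a_1,\dots,a_n\in A_\beta$, $b_1,\dots,b_n\in B_\beta$. The set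
$$Z\cap\bigcap_{0\le i,j\le n}\{a_i\le b_j\}$$
is in $\mathcal F_\beta$, so it contains a point $p$. Put $c=\max_{0\le i\le n}a_i(p)$. Then $c\le\min_{0\le j\le n}b_j(p)$, and in particular $a_0(p)\le c\le b_0(p)$. Hence some $t_0\in[0,1]$ gives $x_\beta(p,t_0)=c$, and the point $(p,t_0)$ lies in the lift of $Z$, in each $\{a_i\le x_\beta\}$ and in each $\{x_\beta\le b_j\}$. This proves the claim. By (F3), choose a z-ultrafilter $\mathcal F_{\beta+1}$ containing the family.

Put $\mathcal F=\mathcal F_\lambda$. By (F1), $\mathcal M=\{f\in C(X):f^{-1}(0)\in\mathcal F\}$ is a maximal ideal. Let $K=\mathcal A_{\mathcal M}$.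

**Step 3: coherence, so that the order in $K$ can be read off at early stages.** For $f,g\in C(X_\beta)$,
$$\{f\le g\}\in\mathcal F_\beta\quad\text{if and only if its lift is in }\mathcal F. \tag{2}$$
The forward direction holds by construction. Conversely, if $\{f\le g\}\notin\mathcal F_\beta$, then by (F4) it is disjoint from some $Z\in\mathcal F_\beta$. The lifts of the two sets are disjoint, and the lift of $Z$ is in $\mathcal F$, so the lift of $\{f\le g\}$ is not.

**Step 4: $K$ is $\rho$-hyperconvex.** Let $A\le B$ be nonempty subsets of $K$ of size $\le\rho$. Choose one representative for each element, obtaining $\tilde A,\tilde B\subseteq C(X)$ of size $\le\rho$. By Step 1 they lie in some $C_\alpha$ with $\alpha<\lambda$, and $(\tilde A,\tilde B)=(A_\beta,B_\beta)$ for some $\beta\ge\alpha$. Then $A_\beta\cup B_\beta\subseteq C_\beta$. By (F2) the lift of each $\{a\le b\}$ is in $\mathcal F$, so by (2) the set itself is in $\mathcal F_\beta$. Thus $\beta$ is active. The sets $\{a\le x_\beta\}$ and $\{x_\beta\le b\}$ are in $\mathcal F_{\beta+1}$, so their lifts are in $\mathcal F$, and by (F2) the class of $x_\beta$ lies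 between $A$ and $B$.

**Step 5: the cofinality has not moved.** Let $\mathrm{pr}:X\to\mathbb N$ be the projection. By (2) with $\beta=0$ and (F2), the map sending the class of $m$ modulo $u$ to $m\circ\mathrm{pr}+\mathcal M$ is a well-defined order embedding $\mathbb R^{\mathbb N}/u\to K$. Its image is cofinal: each $f\in C(X)$ is bounded on the compact set $\{n\}\times[0,1]^\lambda$, say by $m(n)$, so $f\le m\circ\mathrm{pr}$ everywhere. Hence $\mathrm{cf}(K)=\mathrm{cf}(\mathbb R^{\mathbb N}/u)$, which is uncountable and at most $\mathfrak c$ by the computation above. Since $\mathrm{cf}(\mathbb R)=\aleph_0$, we get $K\ne\mathbb R$, and $K$ is hyper-real. $\square$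

## Locally constant functions on a P-space and Łoś's theorem

We turn to Theorem 2. Let $Y$ be a P-space, $\mathcal N$ a maximal ideal of $C(Y)$ and $\mathcal F=Z[\mathcal N]$. A reader interested only in ultrapowers can take $Y=I$ discrete; then $\mathcal F$ is an ultrafilter on $I$, and "locally constant" is no restriction. The purpose of this section is to see that the general case behaves like an ultrapower.

A zero-set is a closed $G_\delta$, hence clopen in $Y$. Conversely a clopen set is the zero-set of the characteristic function of its complement. So zero-sets are exactly the clopen sets, and $\mathcal F$ is an ultrafilter in the algebra of clopen sets. If $f\in C(Y)$ and $r\in\mathbb R$, then $f^{-1}(r)$ is a zero-set, hence open. So every $f\in C(Y)$ is locally constant.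

For a nonempty set $S$ let ${}^*S$ be the set of locally constant functions $Y\to S$ modulo agreement on a member of $\mathcal F$. By (F1), ${}^*\mathbb R=C(Y)/\mathcal N$, with the order given by (F2). An element of $S$ is identified with the class of the constant function. If $h$ is any function and $f$ is locally constant, then $h\circ f$ is locally constant. If $f_1,\dots,f_n$ are locally constant, so is $(f_1,\dots,f_n)$. The preimage of any set under a locally constant map is clopen, since it and its complement are unions of open sets. So we may define, for relations $P$ and functions $h$ on sets $S_1,\dots,S_n$,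
$${}^*P([f_1],\dots,[f_n])\iff\{y:P(f_1(y),\dots,f_n(y))\}\in\mathcal F,\qquad {}^*h([f_1],\dots,[f_n])=[h\circ(f_1,\dots,f_n)].$$
Changing the $f_i$ off a member of $\mathcal F$ does not change the outcome. We usually omit the star on relations and functions. Partial functions are extended by arbitrary values and used only on their domains.

**Łoś's theorem.** Let $\psi(v_1,\dots,v_n)$ be a first-order (many-sorted) formula about sets $S$, relations and functions, with quantifiers ranging over the sets $S$. Then $\psi([f_1],\dots,[f_n])$ holds for the starred sets, relations and functions if and only if $\{y:\psi(f_1(y),\dots,f_n(y))\}\in\mathcal F$.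

**Proof.** The set in question is clopen, as the preimage of a set under the locally constant map $(f_1,\dots,f_n)$. We use induction on $\psi$. Atomic formulas are the definition. Conjunctions are clear because $\mathcal F$ is a filter. Negations follow because exactly one of a clopen set and its complement is in $\mathcal F$. Let $\psi=\exists v\in S\;\chi$. If $\chi([g],[f_1],\dots,[f_n])$ holds for some $[g]\in{}^*S$, then the set for $\psi$ contains the set for $\chi$, which is in $\mathcal F$. Conversely, suppose the set for $\psi$ is in $\mathcal F$. For each tuple $\tau$ of values choose $h(\tau)\in S$ with $\chi(h(\tau),\tau)$ if there is one, and any $h(\tau)\in S$ otherwise. Then $g=h\circ(f_1,\dots,f_n)$ is locally constant, the set for $\chi(g,f_1,\dots,f_n)$ is the set for $\psi$, and induction applies. $\square$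

We need notation for words. For a countable set $\Sigma$ (an alphabet), $\Sigma^{<\omega}$ and $\Sigma^\omega$ are the finite and the infinite sequences, and $\Sigma^{\le\omega}=\Sigma^{<\omega}\cup\Sigma^\omega$. We write $\subseteq$ for extension, $\mathrm{len}$ for length, and $w|n$ for the restriction of $w$ to its first $n$ terms, with $w|n=w$ if $\mathrm{len}(w)<n$. All these pass to the starred sets. An element $s$ of ${}^*(\Sigma^{<\omega})$ has a length in ${}^*\mathbb N$, which may be infinite, and terms $s(i)\in{}^*\Sigma$ for $i<\mathrm{len}(s)$ in ${}^*\mathbb N$. For example, let $Y=\mathbb N$ with a nonprincipal ultrafilter, and let $s$ be the class of $y\mapsto(0,1,\dots,y-1)$. Then $\mathrm{len}(s)$ is the class of $y\mapsto y$, which exceeds every $n\in\mathbb N$, and every $n\in\mathbb N$ is a term of $s$.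

From now on $\nu=\mathrm{cf}({}^*\mathbb R)$ with $\aleph_0<\nu\le\mathfrak c$, and we suppose, for contradiction:

**(H)** ${}^*\mathbb R$ is $\nu$-hyperconvex.

Three remarks prepare the use of (H). By integer parts, ${}^*\mathbb N$ is cofinal in ${}^*\mathbb R$, so $\mathrm{cf}({}^*\mathbb N)=\nu$. Fix a family $(\varphi_\xi)_{\xi<\nu}$ cofinal in ${}^*\mathbb N$, with locally constant representatives $\varphi_\xi:Y\to\mathbb N$. Since $\nu>\aleph_0$, the set $\mathbb N$ is not cofinal, so we can fix $k\in{}^*\mathbb N$ larger than every $n\in\mathbb N$. Finally, we have interpolation in ${}^*\mathbb N$: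
$$\text{if }\emptyset\ne A,B\subseteq{}^*\mathbb N,\ |A|,|B|\le\nu,\ A\le B,\text{ then some }n\in{}^*\mathbb N\text{ has }A\le\{n\}\le B. \tag{3}$$
Take the integer part $n$ of an $x\in{}^*\mathbb R$ given by (H). If $a\le x$ with $a\in{}^*\mathbb N$, then $a\le n$, and $n\le x\le b$ for $b\in B$.

## Finite sets that catch $\nu$ fixed points

The contradiction will come from bounding the cofinal family $(\varphi_\xi)$ by one function. A pointwise maximum of finitely many $\varphi_\xi$ is harmless; a supremum of all of them is usually infinite. So we want to select, at each $y$, finitely many indices, in such a way that each index is selected at most $y$ in the sense of $\mathcal F$.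

**Lemma 1.** Let $P$ be a set, let $r_\xi\in P$ ($\xi<\nu$) be distinct, and let $y\mapsto A_y$ be a locally constant map from $Y$ to the finite subsets of $P$. Then $\{y:r_\xi\in A_y\}\notin\mathcal F$ for some $\xi<\nu$.

**Proof.** Suppose $\{y:r_\xi\in A_y\}\in\mathcal F$ for all $\xi<\nu$. Put
$$g(y)=\max\bigl(\{0\}\cup\{\varphi_\xi(y):\xi<\nu,\ r_\xi\in A_y\}\bigr).$$
The maximum is over a finite set, because $A_y$ is finite and the $r_\xi$ are distinct. Where $A_y$ is constant, $g$ is a maximum of finitely many fixed locally constant functions. Hence $g$ is locally constant and defines an element of ${}^*\mathbb N$. For each $\xi$ we have $\varphi_\xi\le g$ on $\{y:r_\xi\in A_y\}\in\mathcal F$, so $\varphi_\xi\le g$ in ${}^*\mathbb N$. But $(\varphi_\xi)$ is cofinal, so $g+1\le\varphi_\xi$ for some $\xi$, a contradiction. $\square$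

So it is enough to derive from (H) a map $y\mapsto A_y$ that Lemma 1 forbids.

**The direct attempt.** The natural choice is $P=\nu$ and $r_\xi=\xi$. One tries to build a $\subseteq$-increasing chain $(s_\xi)_{\xi\le\nu}$ in ${}^*(\nu^{<\omega})$, keeping the length below $k$, by appending the letter $\xi$ at stage $\xi$. The set of terms of the last sequence would be the desired $A_y$. The successor steps are trivial. The first limit step already requires a common extension of a chain of starred words. Our only tool is (H), which interpolates on the line ${}^*\mathbb R$. To use it one codes words by nondegenerate intervals of $\mathbb R$, so that longer words give smaller intervals and words of length one give pairwise disjoint intervals. For the alphabet $\nu$ this is impossible: pairwise disjoint nondegenerate intervals contain different rationals, so there are only countably many of them, and $\nu$ is uncountable. Coding by nested intervals works only for a countable alphabet.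

**Names for the points, one level at a time.** Since $\nu\le\mathfrak c$, we can take the points $r_\eta$ to be distinct elements of $2^\omega$ and represent them by their finite restrictions $r_\eta|m$, which are elements of the countable set $2^{<\omega}$. A covering at one level $H\in{}^*\mathbb N$, that is, a set $Q$ of strings of length $H$ with $r_\eta|H\in Q$ for all $\eta$, is not enough. The set $\{z\in2^\omega:z|H(y)\in Q_y\}$ is a union of cones, hence infinite unless $Q_y=\emptyset$, so Lemma 1 does not apply. Coverings at all levels without further condition are not enough either: taking all $2^m$ strings at level $m$ catches every $z\in2^\omega$.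

What makes the caught set finite is a bound on the number of strings that is the same at all levels. If at every level $m$ we have at most $k(y)$ strings, then at most $k(y)$ points $z\in2^\omega$ have all their restrictions in the list. So we need one starred sequence $w=(w(m))_m$ of finite sets of strings, with $|w(m)|\le k$ and $r_\eta|m\in w(m)$ for all $m\in{}^*\mathbb N$ and all $\eta<\nu$. The next section builds it in three lemmas: common extensions of chains over countable alphabets; a covering of $\nu$ elements of ${}^*\mathbb N$ by at most $k$ terms; and the stitching of levels along a cofinal family.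

## Words, coverings and levels: proof of Theorem 2

**Lemma 2 (chains).** Let $\Sigma$ be countable, $0<\delta\le\nu$ an ordinal, and $(s_\xi)_{\xi<\delta}$ a $\subseteq$-increasing sequence in ${}^*(\Sigma^{<\omega})$. Then some $w\in{}^*(\Sigma^{\le\omega})$ satisfies $s_\xi\subseteq w$ for all $\xi<\delta$.

**Proof.** *Step 1: the alphabet $2=\{0,1\}$, where the Cantor set turns extension into nesting of intervals.* For $s\in2^{<\omega}$ let
$$a_s=\sum_{i<\mathrm{len}(s)}\frac{2s(i)}{3^{i+1}},\qquad b_s=a_s+3^{-\mathrm{len}(s)},\qquad I_s=[a_s,b_s].$$
These are the intervals of the Cantor ternary construction. If $s\subseteq s'$ then $I_{s'}\subseteq I_s$, and $I_{s^\frown0}\cap I_{s^\frown1}=\emptyset$. The Cantor set $\mathcal C$ consists of the points $\sum_i2z(i)/3^{i+1}$, $z\in2^\omega$; we call $z$ the code of the point. The code is unique, and the points of $\mathcal C\cap I_s$ are those whose code extends $s$. Indeed, a point with code $z$ lies in every $I_{z|n}$. If $z$ does not extend $s$, and $i$ is the first place where they differ, then the point lies in $I_{z|(i+1)}$, which is disjoint from $I_{s|(i+1)}\supseteq I_s$.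 The endpoint $a_s$ is in $\mathcal C$: its code is $s$ followed by zeros.

For $y\in[0,1]$ the set $\mathcal C\cap[0,y]$ is compact and contains $0$. Let $\zeta(y)\in2^\omega$ be the code of its maximum. If $y\in I_s$, then $a_s\in\mathcal C\cap[0,y]$, so
$$a_s\le\max(\mathcal C\cap[0,y])\le y\le b_s,$$
the maximum lies in $\mathcal C\cap I_s$, and $s\subseteq\zeta(y)$.

Now let $(s_\xi)_{\xi<\delta}$ be a chain in ${}^*(2^{<\omega})$. For $\xi,\xi'<\delta$ one of $s_\xi,s_{\xi'}$ extends the other, so by Łoś one of the two starred intervals contains the other, and hence $a_{s_\xi}\le b_{s_{\xi'}}$. Thus $\{a_{s_\xi}:\xi<\delta\}\le\{b_{s_\xi}:\xi<\delta\}$ in ${}^*\mathbb R$, and both sets are nonempty of size $\le\nu$. By (H) there is $y$ with $a_{s_\xi}\le y\le b_{s_\xi}$ for all $\xi$. By Łoś, $y\in{}^*[0,1]$ and $s_\xi\subseteq{}^*\zeta(y)\in{}^*(2^\omega)$ for all $\xi$.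

*Step 2: a general countable alphabet is coded in $2$.* Enumerate $\Sigma$ as $\sigma_j$ with distinct indices $j\in\mathbb N$; not all $j$ need be used. Code $\sigma_j$ by the block $1^j0$, and a finite sequence $s$ by the concatenation $c(s)$ of the blocks of its terms. Then $s\subseteq s'$ implies $c(s)\subseteq c(s')$. For $z\in2^\omega$ let $d(z)\in\Sigma^{\le\omega}$ be the result of parsing $z$ into blocks $1^j0$, stopping if there is no further block or if its index is unused. If $c(s)\subseteq z$, then the parsing first reads the terms of $s$, so $s\subseteq d(z)$. Given a chain $(s_\xi)$ in ${}^*(\Sigma^{<\omega})$, the $c(s_\xi)$ form a chain in ${}^*(2^{<\omega})$. Step 1 gives $z\in{}^*(2^\omega)$ with $c(s_\xi)\subseteq z$ for all $\xi$. By Łoś, $w={}^*d(z)$ satisfies $s_\xi\subseteq w$ for all $\xi$. $\square$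

**Lemma 3 (covering).** For any $(a_\eta)_{\eta<\nu}$ in ${}^*\mathbb N$ there is $s\in{}^*(\mathbb N^{<\omega})$ with $\mathrm{len}(s)\le k$ such that every $a_\eta$ is a term of $s$.

**Proof.** We append the $a_\eta$ one after another. The point is that $\nu$ appending steps, with limits, never use up the length $k$; for this we keep infinitely much room at every stage. Construct a $\subseteq$-increasing sequence $(s_\eta)_{\eta<\nu}$ in ${}^*(\mathbb N^{<\omega})$ with
$$\mathrm{len}(s_\eta)\le k-m\quad\text{for every }m\in\mathbb N. \tag{4}$$

*Start.* $s_0=\emptyset$; (4) holds since $k>m$ for all $m\in\mathbb N$.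

*Successor.* $s_{\eta+1}=s_\eta{}^\frown a_\eta$. For $m\in\mathbb N$, (4) for $s_\eta$ with $m+1$ in place of $m$ gives $\mathrm{len}(s_{\eta+1})\le k-(m+1)+1=k-m$.

*Limit $\delta<\nu$.* By Lemma 2 some $w\in{}^*(\mathbb N^{\le\omega})$ extends all $s_\eta$, $\eta<\delta$, but its length is not controlled. By (4), $\{\mathrm{len}(s_\eta):\eta<\delta\}\le\{k-m:m\in\mathbb N\}$. Both sets are nonempty of size $\le\nu$, so (3) gives $n\in{}^*\mathbb N$ between them. Put $s_\delta=w|n$. It is in ${}^*(\mathbb N^{<\omega})$ with $\mathrm{len}(s_\delta)\le n$, so (4) holds. Since $s_\eta\subseteq w$ and $\mathrm{len}(s_\eta)\le n$, we have $s_\eta\subseteq s_\delta$ for $\eta<\delta$.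

*End.* By Lemma 2 (with $\delta=\nu$) some $w$ extends all $s_\eta$, $\eta<\nu$. Put $s=w|k$. Then $\mathrm{len}(s)\le k$, and $s_\eta\subseteq s$ because $\mathrm{len}(s_\eta)\le k$. The last term of $s_{\eta+1}$ is $a_\eta$, so $a_\eta$ is a term of $s$. $\square$

**Lemma 4 (all levels at once).** Let $r_\eta\in2^\omega$ ($\eta<\nu$) be distinct; these exist since $\nu\le\mathfrak c$. Let $\Sigma$ be the countable set of finite subsets of $2^{<\omega}$. There is $w\in{}^*(\Sigma^\omega)$ such that $|w(m)|\le k$ and $r_\eta|m\in w(m)$ for all $m\in{}^*\mathbb N$ and all $\eta<\nu$.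

**Proof.** Call $s\in{}^*(\Sigma^{<\omega})$ *good* if for all $m<\mathrm{len}(s)$ in ${}^*\mathbb N$ and all $\eta<\nu$ we have $|s(m)|\le k$ and $r_\eta|m\in s(m)$. We construct good $s_\xi$ ($\xi<\nu$), $\subseteq$-increasing, with $\mathrm{len}(s_{\xi+1})>\varphi_\xi$, starting with $s_0=\emptyset$.

*Successor: one covering at a high level serves all levels below it.* Let $l=\mathrm{len}(s_\xi)$ and $H=\max(l,\varphi_\xi)+1$. Fix a bijection $2^{<\omega}\to\mathbb N$ and apply Lemma 3 to the codes of the strings $r_\eta|H\in{}^*(2^{<\omega})$, $\eta<\nu$. Decode the terms of the resulting sequence and keep the strings of length $H$. This gives $Q\in{}^*\Sigma$ consisting of at most $k$ strings of length $H$, with $r_\eta|H\in Q$ for all $\eta<\nu$. Let $s_{\xi+1}$ have length $H$, extend $s_\xi$, and satisfy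
$$s_{\xi+1}(m)=\{t|m:t\in Q\}\qquad(l\le m<H).$$
For these $m$, $|s_{\xi+1}(m)|\le|Q|\le k$, and $r_\eta|m=(r_\eta|H)|m\in s_{\xi+1}(m)$. So $s_{\xi+1}$ is good, and its length $H$ exceeds $\varphi_\xi$.

*Limit $\delta<\nu$: a common extension may be bad far out, so we cut it at a place that suits all $\eta$ simultaneously.* By Lemma 2 some $w\in{}^*(\Sigma^{\le\omega})$ extends all $s_\xi$, $\xi<\delta$. Since $|\delta|<\nu=\mathrm{cf}({}^*\mathbb N)$, some $L\in{}^*\mathbb N$ exceeds all $\mathrm{len}(s_\xi)$, $\xi<\delta$. For $\eta<\nu$ let $N_\eta$ be the largest $n\in{}^*\mathbb N$ such that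
$$n\le L,\qquad n\le\mathrm{len}(w),\qquad |w(m)|\le k\ \text{ and }\ r_\eta|m\in w(m)\ \text{ for all }m<n.$$
It exists by Łoś: for ordinary $w,L,k,r$ the set of such $n\in\mathbb N$ contains $0$ and is bounded by $L$, so it has a largest element. For $\xi<\delta$ and $\eta<\nu$, the number $n=\mathrm{len}(s_\xi)$ has these properties, because $s_\xi\subseteq w$ and $s_\xi$ is good. Hence $\mathrm{len}(s_\xi)\le N_\eta$. By (3) there is $n\in{}^*\mathbb N$ with
$$\{\mathrm{len}(s_\xi):\xi<\delta\}\le\{n\}\le\{N_\eta:\eta<\nu\}.$$
Put $s_\delta=w|n$. Its length is $n$, since $n\le N_\eta\le\mathrm{len}(w)$. It extends every $s_\xi$, $\xi<\delta$, since $s_\xi\subseteq w$ and $\mathrm{len}(s_\xi)\le n$. It is good, since $n\le N_\eta$ for every $\eta<\nu$.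

*End.* By Lemma 2 with $\delta=\nu$, some $w\in{}^*(\Sigma^{\le\omega})$ extends all $s_\xi$, $\xi<\nu$. By Łoś, either $w\in{}^*(\Sigma^\omega)$ or $\mathrm{len}(w)\in{}^*\mathbb N$. The latter is impossible, since $\mathrm{len}(w)\ge\mathrm{len}(s_{\xi+1})>\varphi_\xi$ for all $\xi$ and $(\varphi_\xi)$ is cofinal. For every $m\in{}^*\mathbb N$ there is $\xi$ with $m\le\varphi_\xi<\mathrm{len}(s_{\xi+1})$. Then $w(m)=s_{\xi+1}(m)$, and goodness of $s_{\xi+1}$ gives $|w(m)|\le k$ and $r_\eta|m\in w(m)$ for all $\eta<\nu$. $\square$

**Conclusion of the proof of Theorem 2.** We read off the finite sets forbidden by Lemma 1. Take $r_\eta$ and $w$ as in Lemma 4, and locally constant representatives $y\mapsto w_y\in\Sigma^\omega$ and $k:Y\to\mathbb N$. The statements "for all $m$, $|w(m)|\le k$" and "for all $m$, $r_\eta|m\in w(m)$" hold with $m$ ranging over ${}^*\mathbb N$. So by Łoś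
$$E=\{y:\forall m\in\mathbb N\ \,|w_y(m)|\le k(y)\}\in\mathcal F,\qquad E_\eta=\{y:\forall m\in\mathbb N\ \,r_\eta|m\in w_y(m)\}\in\mathcal F\quad(\eta<\nu).$$
Put
$$A_y=\{z\in2^\omega:z|m\in w_y(m)\text{ for all }m\in\mathbb N\}\quad(y\in E),\qquad A_y=\emptyset\quad(y\notin E).$$
For $y\in E$ we have $|A_y|\le k(y)$: if $A_y$ had $k(y)+1$ distinct elements, their restrictions to some common length $m$ would be $k(y)+1$ distinct members of $w_y(m)$. So every $A_y$ is finite. The map $y\mapsto A_y$ is locally constant, because $A_y$ is determined by the locally constant data $w_y$ and $k(y)$. For each $\eta<\nu$ we have $r_\eta\in A_y$ for all $y\in E\cap E_\eta\in\mathcal F$, so $\{y:r_\eta\in A_y\}\in\mathcal F$. With $P=2^\omega$ this contradicts Lemma 1. Hence (H) fails, and ${}^*\mathbb R=C(Y)/\mathcal N$ is not $\nu$-hyperconvex. $\square$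

With Theorems 1 and 2 proved, the Corollary is established.

## The size of $K$ and a proper class of examples

The construction gives more than one field, and excludes more than ultrapowers.

**Theorem 3 (ZFC).** For every cardinal $\rho\ge\mathfrak c$ there is a hyper-real field $K_\rho=C(X)/\mathcal M$, with $X=\mathbb N\times[0,1]^{2^\rho}$ locally compact and $\sigma$-compact, such that

1. $|K_\rho|=2^\rho$;
2. $K_\rho$ is not isomorphic, even as a linearly ordered set, to $C(Y)/\mathcal N$ for any P-space $Y$ and maximal ideal $\mathcal N$; in particular not to any ultrapower $\mathbb R^I/\mathcal U$ (and no isomorphism over $\mathbb R$ is needed).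

Hence there is a proper class of pairwise non-isomorphic hyper-real fields that are not ultrapowers.

**Proof.** Let $K=K_\rho$ be the field of Theorem 1. The space $X$ is a disjoint union of countably many compact open sets $\{n\}\times[0,1]^{2^\rho}$, so it is locally compact and $\sigma$-compact.

*Statement 2.* An order isomorphism from $K$ to $C(Y)/\mathcal N$ would make $C(Y)/\mathcal N$ a $\rho$-hyperconvex order of cofinality $\nu=\mathrm{cf}(K)$, where $\aleph_0<\nu\le\mathfrak c\le\rho$. It would then be $\nu$-hyperconvex, against Theorem 2.

*Statement 1, upper bound.* By Step 1 of the proof of Theorem 1, $|K|\le|C(X)|\le2^\rho$.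

*Statement 1, lower bound, radii.* We embed a binary tree of height $\rho$ into $K$ as a tree of intervals, and first choose their radii: infinite elements $d_\xi>0$ ($\xi\le\rho$) with $d_\xi\le d_\eta/3$ for $\eta<\xi$. Let $d_0$ be any infinite positive element; it exists since $\mathrm{cf}(K)>\aleph_0$. Given $d_\eta$ for $\eta<\xi$, where $0<\xi\le\rho$, we have $\mathbb N\le\{d_\eta:\eta<\xi\}$, both sets nonempty of size $\le\rho$. So $\rho$-hyperconvexity gives $x$ with $\mathbb N\le\{x\}\le\{d_\eta:\eta<\xi\}$. This $x$ is infinite and positive, and so is $d_\xi=x/3$.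

*Statement 1, lower bound, centers.* For $s\in2^\xi$, $\xi\le\rho$, we define $x_s\in K$ by recursion on $\xi$ so that the intervals $J_s=[x_s-d_\xi,x_s+d_\xi]$ satisfy $J_{s'}\subseteq J_s$ for $s\subseteq s'$ and $J_{s^\frown0}\cap J_{s^\frown1}=\emptyset$. Put $x_\emptyset=0$. For $s\in2^\xi$ with $\xi<\rho$ put
$$x_{s^\frown0}=x_s-\tfrac23d_\xi,\qquad x_{s^\frown1}=x_s+\tfrac23d_\xi.$$
Since $d_{\xi+1}\le d_\xi/3$, we get $J_{s^\frown0}\subseteq[x_s-d_\xi,\,x_s-\tfrac13d_\xi]$ and $J_{s^\frown1}\subseteq[x_s+\tfrac13d_\xi,\,x_s+d_\xi]$. These are disjoint subintervals of $J_s$. At a limit $\delta\le\rho$ and $s\in2^\delta$ let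
$$A=\{x_{s|\xi}-d_\xi+d_\delta:\xi<\delta\},\qquad B=\{x_{s|\xi}+d_\xi-d_\delta:\xi<\delta\}.$$
For $\xi,\xi'<\delta$ and $\zeta=\max(\xi,\xi')$, the nesting $J_{s|\zeta}\subseteq J_{s|\xi}\cap J_{s|\xi'}$ and $d_\zeta\ge d_\delta$ give
$$x_{s|\xi}-d_\xi+d_\delta\le x_{s|\zeta}-d_\zeta+d_\delta\le x_{s|\zeta}+d_\zeta-d_\delta\le x_{s|\xi'}+d_{\xi'}-d_\delta.$$
So $A\le B$, and $|A|,|B|\le\rho$. Let $x_s$ be any element with $A\le\{x_s\}\le B$. Then $x_s-d_\delta\ge x_{s|\xi}-d_\xi$ and $x_s+d_\delta\le x_{s|\xi}+d_\xi$, that is, $J_s\subseteq J_{s|\xi}$ for all $\xi<\delta$.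

*Statement 1, lower bound, counting.* If $s\ne s'$ are in $2^\rho$ and $\xi$ is the first place where they differ, then $x_s\in J_{s|(\xi+1)}$ and $x_{s'}\in J_{s'|(\xi+1)}$. These intervals are disjoint, so $x_s\ne x_{s'}$. Thus $|K|\ge2^\rho$.

*The last assertion.* By statement 1 the cardinalities $2^\rho$ of the fields $K_\rho$ take arbitrarily large values, and fields of different cardinality are not isomorphic. $\square$

Statement 2 says that the hyper-real fields arising from P-spaces do not exhaust, even up to order isomorphism, all hyper-real fields. Theorem 2 also has a positive reading. Let $C(Y)/\mathcal N$ be a field with $Y$ a P-space, in particular any ultrapower of $\mathbb R$, whose cofinality $\nu$ satisfies $\aleph_0<\nu\le\mathfrak c$. Then it contains nonempty sets $A\le B$ with $|A|,|B|\le\nu$ and no $x$ such that $A\le\{x\}\le B$.
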